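
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Random access with slowly growing queue weights\\ is stable throughout the interior of the capacity region}


\begin{abstract}
Queues at the nodes of a finite graph share a channel: only an independent set of nodes may be served at a time. Each node decides alone whether to transmit, by a Glauber update whose weight is a function $f$ of its own queue length. We prove that the resulting Markov chain is positive Harris recurrent for every arrival rate vector in the interior of the capacity region, whenever $f\ge 0$ is concave, unbounded and $o(\log x)$. This includes $f(x)=\log\log(x+e)$ and so proves a conjecture posed in \cite{aloha}. The idea is to look at a time window in which no weight, not even that of a small queue, can change by more than a small fraction of the largest weight, and to treat the change of the weights as the work of an adversary;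 a policy-improvement argument and the Markov chain tree theorem bound what the adversary can achieve. We also prove convergence in total variation and finiteness of all moments for a wider class of weights, determine the exact stability region, and show that unboundedness of $f$ is necessary.
\end{abstract}

\section{The model and the results}

\subsection{Queues with contention}

Let $G=(V,E)$ be a finite simple graph with $V=\{1,\dots,n\}$, $n\ge1$, and let $\mathcal I(G)\subset\{0,1\}^n$ be the set of indicator vectors of its independent sets. We write $e_i$ for the $i$th unit vector and $N=|\mathcal I(G)|$; since the empty set and the singletons are independent, $N\ge n+1$.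

Each node $i$ has a queue $Q_i(t)\ge 0$, $t\ge0$. At every integer time node $i$ receives one packet with probability $\lambda_i$ and none otherwise, independently over nodes and times. At time $t$ a \emph{schedule} $\sigma(t)\in\mathcal I(G)$ specifies the active nodes, and an active node with a nonempty queue is served at unit rate:
\begin{equation}\label{eq:queue}
Q_i(\tau)=Q_i(0)-\int_0^\tau\sigma_i(t)\mathbf 1\{Q_i(t)>0\}\,dt+A_i(0,\tau),
\end{equation}
where $A_i(0,\tau)$ is the number of arrivals at node $i$ in $(0,\tau]$. We put $Q_{\max}(t)=\max_iQ_i(t)$ and, for $q\in\mathbb R_+^n$, $q_{\max}=\max_iq_i$.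

The schedule is produced by a random-access algorithm. Node $i$ has a weight $W_i(t)\ge0$ and a rate-$1$ Poisson clock whose ticks carry independent marks $U$, uniform on $[0,1]$; clocks, marks and arrivals are independent. Write
\[
s(v)=\frac{e^v}{1+e^v}.
\]
When the clock of $i$ ticks at time $t$, node $i$ sets $\sigma_i(t)=1$ if no neighbor of $i$ is active and $U\le s(W_i(t))$; otherwise it sets $\sigma_i(t)=0$. No other coordinate changes. Thus, if no neighbor is active, $i$ becomes or remains active with probability $s(W_i(t))$. Almost surely no clock ticks at an integer time. We write $\mathcal F_t$ for the natural filtration of the initial state, arrivals, clocks and marks.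

The weights are functions of the queues at the last integer time; the case of interest is
\begin{equation}\label{eq:weights}
W_i(t)=f\bigl(Q_i(\lfloor t\rfloor)\bigr),
\end{equation}
so that a node needs to know nothing but its own queue length and whether a neighbor is active. Since the weights are constant on $[k,k+1)$ and determined by $Q(k)$, the sequence
\[
X(k)=(Q(k),\sigma(k)),\qquad k\in\mathbb Z_+,
\]
is a time-homogeneous Markov chain on the Polish space $\mathbb R_+^n\times\mathcal I(G)$. It is \emph{positive Harris recurrent} if (i) there is a nontrivial $\sigma$-finite measure $\varphi$ such that every measurable set $A$ with $\varphi(A)>0$ is reached almost surely from every initial state, and (ii) the chain has an invariant probability measure.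

\subsection{Which arrival rates can be served}

The \emph{capacity region} is
\[
\Lambda=\Big\{\lambda\in\mathbb R_+^n:\ \lambda\le\sum_{\sigma\in\mathcal I(G)}\alpha_\sigma\sigma\ \text{componentwise, for some }\alpha_\sigma\ge0,\ \sum_\sigma\alpha_\sigma\le1\Big\},
\]
and $\Lambda^o$ is its interior in $\mathbb R^n$: a schedule $\sigma$ used for a fraction $\alpha_\sigma$ of the time serves rates up to $\sum_\sigma\alpha_\sigma\sigma$. Call $\lambda\in[0,1]^n$ \emph{strictly feasible} if $(1+\varepsilon')\lambda\in\Lambda$ for some $\varepsilon'>0$. Every $\lambda\in\Lambda^o$ is strictly feasible. Conversely, a strictly feasible $\lambda$ with all $\lambda_i>0$ lies in $\Lambda^o$, because $\{\mu:0\le\mu\le(1+\varepsilon')\lambda\}\subset\Lambda$ contains a neighborhood of $\lambda$.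

For strictly feasible $\lambda$ fix such an $\varepsilon'$ and set $\varepsilon=\varepsilon'/(1+\varepsilon')\in(0,1)$. Then $\lambda\le(1-\varepsilon)\sum_\sigma\alpha_\sigma\sigma$ with $\alpha$ as above, and therefore
\begin{equation}\label{eq:slack}
w\cdot\lambda\le(1-\varepsilon)\max_{\sigma\in\mathcal I(G)}w\cdot\sigma\quad(w\in\mathbb R_+^n),\qquad \lambda_i\le1-\varepsilon<1 ,
\end{equation}
the second statement being the first for $w=e_i$. The positive results below use nothing else about $\lambda$.

\subsection{The question and the answer}

In \cite{aloha} the weight $W_i(t)$ depends on $Q_i(\lfloor t\rfloor)$, on a universal constant and on a distributed estimate of $Q_{\max}(t)$, and with that weight the algorithm is shown there to be positive Harris recurrent for every $\lambda\in\Lambda^o$. The following conjecture says that the constant and the estimate can be dropped.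

\begin{conjecture}[\cite{aloha}]
With the weights \eqref{eq:weights} and $f(x)=\log\log(x+e)$, the algorithm is positive Harris recurrent for every $\lambda\in\Lambda^o$.
\end{conjecture}

\begin{theorem}\label{thm:main}
Let $f:[0,\infty)\to[0,\infty)$ be concave with $f(x)\to\infty$ and $f(x)/\log x\to0$ as $x\to\infty$. If $\lambda\in\Lambda^o$ and the weights are given by \eqref{eq:weights}, then $X$ is positive Harris recurrent.
\end{theorem}

For $f(x)=\log\log(x+e)$ we have $f(0)=0$, $f'(x)=\frac1{(x+e)\log(x+e)}$ is positive and decreasing, $f\to\infty$ and $f=o(\log x)$. So the conjecture is true.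

The same proof gives more. For strictly feasible $\lambda$, with $\varepsilon$ as in \eqref{eq:slack}, put
\[
c_0=\frac{\varepsilon}{120N(n+1)},\qquad \delta_0=\frac{\varepsilon}{48N}.
\]

\begin{theorem}[wider weights, moments]\label{thm:wide}
Let $\lambda$ be strictly feasible. Let $g:[0,\infty)\to[0,\infty)$ be concave and unbounded with $\limsup_{x\to\infty}g(x)/\log x\le c_0$. Let $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with $w_i:\mathbb R_+^n\to\mathbb R_+$ measurable, bounded on bounded sets, and, for some $R_0$ and all $i$,
\begin{equation}\label{eq:close}
|w_i(q)-g(q_i)|\le\delta_0\,g(q_{\max})\qquad\text{whenever }q_{\max}\ge R_0 .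
\end{equation}
Then $X$ is positive Harris recurrent, $X(k)$ converges in total variation to its invariant law $\pi$ from every initial state, and $E_\pi[Q_{\max}^p]<\infty$ for all $p<\infty$.
\end{theorem}

\begin{theorem}[converses]\label{thm:converse}
\begin{enumerate}
\item Let $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with any finite measurable $w_i\ge0$. If $\lambda\in[0,1]^n$ is not strictly feasible, then $X$ has no invariant probability, so it is not positive Harris recurrent.
\item Let the weights be given by \eqref{eq:weights} with $f\ge0$ measurable and $\sup f=M<\infty$. Then for every $G$ (with $n\ge1$) there are $\lambda\in\Lambda^o$ for which $X$ is not positive Harris recurrent.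
\end{enumerate}
Consequently, for the weights \eqref{eq:weights} with $f\ge 0$ concave and $o(\log x)$, on any $G$: $X$ is positive Harris recurrent for all $\lambda\in\Lambda^o$ if and only if $f$ is unbounded, and in that case the set of $\lambda\in[0,1]^n$ giving positive Harris recurrence is exactly the strictly feasible set.
\end{theorem}

\subsection{Why one expects this, and what stands in the way}\label{sec:tension}

Suppose first that the weights are frozen at $w\in\mathbb R^n_+$. Then $\sigma$ is a reversible chain with stationary law $\pi_w(\sigma)\propto e^{w\cdot\sigma}$, and when the largest weight is large this law sits on schedules whose weight $w\cdot\sigma$ is nearly maximal. If $w_i=f(q_i)$ and the schedule nearly maximizes $w\cdot\sigma$, then \eqref{eq:slack} says that $\sum_if(q_i)(\lambda_i-\sigma_i)$ is negative, about $-\varepsilon\max_\sigma w\cdot\sigma$ or less: the function $\sum_i\int_0^{q_i}f$ decreases. So stability is what one would guess.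

But the schedule needs time to relax: with largest weight $f(m)$, $m=q_{\max}$, an active node with that weight remains active for a time of mean $1+e^{f(m)}$, and passing between schedules can take a power of $e^{f(m)}$. During that time the queues move. The weight of a \emph{large} queue hardly changes, by concavity. The weight of a \emph{small} queue, however, can change by an amount comparable to itself: one arrival at an empty queue changes it from $f(0)$ to $f(1)$. Moreover these changes depend on the past of the schedule, so $\sigma$ is not Markov by itself. Comparing directly the laws of whole paths of the true and the frozen schedule does not help: the rates are comparable only up to factors that need not be close to $1$, and over the many transitions in the window such factors multiply.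

The way out is to compare changes of weights not with $0$ but with $f(m)$. In a window of length about $e^{2(n+1)f(m)}$, longer than the relaxation time, every queue moves by at most the length $T$ of the window, hence by concavity every weight moves by at most $D=f(T)$. Since $f=o(\log x)$, we have $f(T)=o(f(m))$. All transition rates are thus perturbed by factors $e^{\pm o(f(m))}$; these need not be close to $1$, but they are negligible compared with the factor $e^{-\delta f(m)}$, $\delta>0$ fixed, by which $\pi_w$ suppresses bad schedules. What remains is to show that an adversary who may choose such perturbations adaptively cannot undo this suppression. We reduce this to a statement about stationary laws, which avoids the comparison of paths. Section~\ref{sec:edge} does this by hand for two nodes; Section~\ref{sec:adversary} does it in general.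

\section{Three elementary facts}

\paragraph{Concavity.} A nonnegative concave function $g$ on $[0,\infty)$ is nondecreasing (if it decreased anywhere, concavity would drive it to $-\infty$), and its increments over intervals of fixed length are nonincreasing in the position of the interval. Hence
\begin{equation}\label{eq:concave}
|g(y)-g(y')|\le g(|y-y'|)-g(0)\le g(|y-y'|).
\end{equation}

\paragraph{The Glauber generator.} For $v\in\mathbb R_+^n$ let $L_v$ be the generator on $\mathcal I(G)$ with rates $r_v$ given by
\begin{itemize}
\item $\sigma\to\sigma+e_i$ at rate $s(v_i)$, if $\sigma_i=0$ and no neighbor of $i$ is active;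
\item $\sigma\to\sigma-e_i$ at rate $1-s(v_i)$, if $\sigma_i=1$.
\end{itemize}
Given $\mathcal F_k$, the schedule of the algorithm evolves on $[k,k+1]$ as the Markov chain with generator $L_{W(k)}$; the endpoint may be included because a.s.\ no clock ticks at time $k+1$. The chain of $L_v$ is irreducible, because every schedule can be emptied and refilled node by node, and it is reversible with respect to $\pi_v(\sigma)\propto e^{v\cdot\sigma}$, because $s(v_i)/(1-s(v_i))=e^{v_i}$.

\paragraph{Perturbing the weights.} Since $(\log s)'=1-s\in[0,1]$ and $(\log(1-s))'=-s\in[-1,0]$,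
\begin{equation}\label{eq:perturb}
\max_i|v_i-w_i|\le D\quad\Longrightarrow\quad e^{-D}r_w\le r_v\le e^{D}r_w\ \text{ for every transition.}
\end{equation}

\section{Two competing nodes, by hand}\label{sec:edge}

This section is an illustration and is not used later. Let $G$ be a single edge, so $\mathcal I(G)=\{0,e_1,e_2\}$, and let $f$ be as in Theorem~\ref{thm:main} with $f(0)=0$. Suppose that at time $0$ queue $1$ has length $m$, large, and queue $2$ is empty. The maximal weight is attained by $e_1$; we want to show that during a window of integer length $T$ the schedule spends little time in $B=\{0,e_2\}$.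

Let $D=f(T)$ and assume $D\le f(m)$. Each queue moves by at most $T$ during the window, so by \eqref{eq:concave} the weights satisfy
\begin{equation}\label{eq:edgeV}
v_1\ge f(m)-D,\qquad 0\le v_2\le D,
\end{equation}
and this is all we shall use: let an adversary choose, at each integer time and with full knowledge of the past, weights subject to \eqref{eq:edgeV}. The obvious attack is to use always the smallest $v_1$ and the largest $v_2$. Put $A=e^{f(m)-D}$ and $C=e^{D}$. With these constant weights the stationary law is proportional to $(1,A,C)$ on $(0,e_1,e_2)$, and its mass on $B$ is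
\[
\rho=\frac{1+C}{1+A+C}\le\frac{2e^{D}}{e^{f(m)-D}}=2e^{2D-f(m)} .
\]

Could a cleverer, time-dependent attack do better? Define
\[
h(0)=0,\qquad h(e_1)=-\rho(1+A),\qquad h(e_2)=(1-\rho)(1+C).
\]
For the constant attack $v^*=(f(m)-D,\,D)$ this function satisfies the \emph{Poisson equation} $\mathbf 1_B+L_{v^*}h=\rho$. Indeed, in the three states the left side is
\begin{align*}
e_1:&\quad 0+\tfrac1{1+A}\bigl(h(0)-h(e_1)\bigr)=\rho,\\
e_2:&\quad 1+\tfrac1{1+C}\bigl(h(0)-h(e_2)\bigr)=1-(1-\rho)=\rho,\\
0:&\quad 1+\tfrac A{1+A}\,h(e_1)+\tfrac C{1+C}\,h(e_2)=1-A\rho+C(1-\rho)=\rho,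
\end{align*}
the last equality being $1+C=\rho(1+A+C)$. Now let $v$ be any weights satisfying \eqref{eq:edgeV}. Since $h(e_1)<h(0)<h(e_2)$, lowering $v_1$ and raising $v_2$ can only increase each of these left sides: in state $e_1$ it speeds up the ascent to $h(0)$, in $e_2$ it slows down the descent to $h(0)$, and in $0$ it slows down the descent to $h(e_1)$ and speeds up the ascent to $h(e_2)$. Since $v^*$ has the smallest $v_1$ and the largest $v_2$,
\[
\mathbf 1_B+L_vh\le\rho\qquad\text{in every state, for every admissible }v .
\]
So $h(\sigma(t))+\int_0^t(\mathbf 1_B(\sigma(r))-\rho)\,dr$ is a supermartingale \emph{whatever} the adversary does, and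
\[
E\int_0^T\mathbf 1_B(\sigma(t))\,dt\le\rho T+\max h-\min h .
\]
Here $\max h-\min h=\frac{(1+C)(1+2A)}{1+A+C}\le2(1+C)\le4e^{D}$. The expected fraction of the window spent in $B$ is thus at most $2e^{2D-f(m)}+4e^{D}/T$.

Three features of this computation survive in general. Adaptivity of the weights is harmless, because the inequality for $h$ holds separately for each admissible $v$. The perturbation costs a factor $e^{2D}$, which is harmless against $e^{-f(m)}$ as soon as $D$ is small compared with $f(m)$. And the window must be long compared with the spread of $h$, which is a relaxation time. In general both queues may be long, and we bound the spread by a power of $e^{f(m)}$; this is the reason for the window of length about $e^{2(n+1)f(m)}$.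

Two features do not survive. On a general graph we do not know the signs of the differences of $h$, so the worst attack is not explicit and may use different weights in different schedules. And the chain of such an attack need not be reversible, so the product formula for its stationary law is lost. (Example: two nodes without an edge. The cycle $0\to e_1\to e_1+e_2\to e_2\to0$ and its reversal must have the same product of rates for the chain to be reversible, but the weight $v_1$ used in schedule $0$ enters only one of the two products.) In the next section a maximality argument takes the place of the explicit attack, and the Markov chain tree theorem takes the place of the product formula.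

\section{Glauber dynamics against an adversary}\label{sec:adversary}

\paragraph{The Markov chain tree theorem.} Let $r$ be the rates of an irreducible Markov chain on a finite set $S$. For $\sigma\in S$ let $\mathcal T_\sigma$ be the set of spanning trees directed towards $\sigma$: sets of transitions containing exactly one transition out of each state other than $\sigma$, none out of $\sigma$, and no cycle. Then the stationary law is proportional to
\[
p(\sigma)=\sum_{\gamma\in\mathcal T_\sigma}\ \prod_{(a,b)\in \gamma}r(a,b),
\]
each product having $|S|-1$ factors. See \cite[Ch.~6, Lemma~3.1]{FW}; here is a proof for continuous time. Adding to a tree $\gamma\in\mathcal T_\sigma$ a transition $(\sigma,b)$ produces a set of transitions with exactly one out of each state and a single cycle, which passes through $\sigma$; and each such set arises exactly once. The same sets arise, again exactly once each, by adding $(b,\sigma)$ to a tree in $\mathcal T_b$, where $b$ is the predecessor of $\sigma$ on the cycle. Hence $p(\sigma)\sum_{b\ne\sigma}r(\sigma,b)=\sum_{b\ne\sigma}p(b)r(b,\sigma)$. By irreducibility $p>0$, and the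 stationary law is unique.

\begin{proposition}\label{prop:adversary}
Let $w\in\mathbb R_+^n$, $D\ge0$, and let $T$ be a positive integer. Suppose that for $k=0,\dots,T-1$, conditionally on $\mathcal F_k$, $\sigma$ evolves on $[k,k+1]$ as the Markov chain with generator $L_{v(k)}$, where $v(k)\in\mathbb R_+^n$ is $\mathcal F_k$-measurable and $\max_i|v_i(k)-w_i|\le D$. Then for every $B\subset\mathcal I(G)$,
\[
E\int_0^T\mathbf 1\{\sigma(t)\in B\}\,dt\ \le\ e^{2ND}\,\pi_w(B)\,T+(2n)^{n+1}e^{(n+1)(\max_iw_i+D)} .
\]
\end{proposition}

\begin{proof}
Let $\mathrm{lo}_i=\max(w_i-D,0)$, $\mathrm{hi}_i=w_i+D$ and $\mathcal V=\prod_i[\mathrm{lo}_i,\mathrm{hi}_i]$; every $v(k)$ lies in $\mathcal V$. A \emph{policy} is a map $d:\mathcal I(G)\to\prod_i\{\mathrm{lo}_i,\mathrm{hi}_i\}$: it chooses extreme weights depending on the current schedule. Define $L_dh(\sigma)=L_{d(\sigma)}h(\sigma)$. This is an irreducible generator, since it allows the same transitions as $L_w$; let $\pi_d>0$ be its stationary law and $\rho_d=\pi_d(B)$.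

\emph{The worst policy.} There are finitely many policies. Let $d$ maximize $\rho_d$, write $\rho=\rho_d$, and let $h$ solve the Poisson equation $\mathbf 1_B+L_dh=\rho$. A solution exists: the kernel of $L_d$ consists of the constants, so its range has dimension $N-1$ and is the space of all functions of $\pi_d$-mean $0$, to which $\rho-\mathbf 1_B$ belongs.

\emph{Claim:} $\mathbf 1_B(\sigma)+L_vh(\sigma)\le\rho$ for all $\sigma\in\mathcal I(G)$ and $v\in\mathcal V$. In state $\sigma$ each node $i$ has at most one possible transition, and its rate is a monotone function of $v_i$ alone. So $L_vh(\sigma)$ is a sum over $i$ of monotone functions of $v_i$, and it is maximized over $\mathcal V$ at some $d'(\sigma)\in\prod_i\{\mathrm{lo}_i,\mathrm{hi}_i\}$. This defines a policy $d'$ with $\mathbf 1_B+L_{d'}h\ge\mathbf 1_B+L_dh=\rho$ everywhere. If the claim failed, this inequality would be strict at some state. Integrating it against $\pi_{d'}$, which is positive at every state and satisfies $\int L_{d'}h\,d\pi_{d'}=0$, would give $\rho_{d'}>\rho$, contradicting the choice of $d$.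

Recall Dynkin's formula: for a finite chain with generator $L$, $E\,h(\sigma(t))-E\,h(\sigma(0))=E\int_0^tLh(\sigma(r))\,dr$. Applying it on each $[k,k+1]$ conditionally on $\mathcal F_k$, using the claim with $v=v(k)$, and summing over $k$,
\[
E\,h(\sigma(T))-E\,h(\sigma(0))\le\rho T-E\int_0^T\mathbf 1_B(\sigma(t))\,dt .
\]
Hence
\begin{equation}\label{eq:rhospan}
E\int_0^T\mathbf 1_B(\sigma(t))\,dt\le\rho T+\max h-\min h .
\end{equation}

\emph{Bound on $\rho$.} Every value $d(\sigma)$ is within $D$ of $w$ in each coordinate, so by \eqref{eq:perturb} each rate of $L_d$ agrees with the rate of $L_w$ up to a factor $e^{\pm D}$. The tree theorem expresses $\pi_d(\sigma)$ as the sum of the products over $\mathcal T_\sigma$ divided by the sum over all $\mathcal T_{\sigma'}$, $\sigma'\in\mathcal I(G)$, and each product has $N-1$ factors. So numerator and denominator agree with those for $L_w$ up to factors $e^{\pm(N-1)D}$, whence $\pi_d\le e^{2(N-1)D}\pi_w$ and $\rho\le e^{2ND}\pi_w(B)$.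

\emph{Bound on the spread of $h$.} Let $\tau_{\sigma'}$ be the hitting time of $\sigma'$ under $L_d$; it has finite mean. By Dynkin's formula up to time $\tau_{\sigma'}$,
\[
h(\sigma')-h(\sigma)=E_\sigma\int_0^{\tau_{\sigma'}}(\rho-\mathbf 1_B(\sigma(t)))\,dt,
\qquad\text{so}\qquad |h(\sigma')-h(\sigma)|\le E_\sigma\tau_{\sigma'}.
\]
Put $M=\max_iw_i+D$. For $0\le v\le M$ we have $s(v)\ge\frac12$ and $1-s(v)=\frac1{1+e^v}\ge\frac12e^{-v}$, so every allowed transition has rate at least $\frac12e^{-M}$. Every state has an allowed transition, so its total exit rate is at least $\frac12e^{-M}$; and it is at most $n$. From $\sigma$ one reaches $\sigma'$ by at most $n$ allowed transitions: delete the nodes of $\sigma\setminus\sigma'$, then add those of $\sigma'\setminus\sigma$. So from any state, $\sigma'$ is hit within the next $n$ jumps with probability at least $(e^{-M}/(2n))^n$, and $n$ jumps take expected time at most $2ne^M$. Cutting the trajectory into blocks of $n$ jumps,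
\[
E_\sigma\tau_{\sigma'}\le\sum_{l\ge0}\Bigl(1-\frac{e^{-nM}}{(2n)^n}\Bigr)^l\,2ne^M=(2n)^{n+1}e^{(n+1)M}.
\]
Together with \eqref{eq:rhospan} this proves the proposition.
\end{proof}

\section{Drift over one window}\label{sec:drift}

Now the adversary is the queueing process itself. To serve Theorems~\ref{thm:main} and~\ref{thm:wide} at once we allow weights $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with $w_i\ge0$ measurable, and compare them with $g(Q_i)$ for a concave unbounded $g:[0,\infty)\to[0,\infty)$; on first reading take $W_i=f(Q_i)$ and $g=f$. Let
\[
H(y)=\int_0^yg(z)\,dz,\qquad F(q)=\sum_iH(q_i),\qquad T(m)=\bigl\lceil e^{2(n+1)g(m)}\bigr\rceil,\qquad \eta=\frac{\varepsilon}{12N}.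
\]
Since $\lceil y\rceil\le2y$ for $y\ge1$,
\begin{equation}\label{eq:logT}
\log T(m)\le2(n+1)g(m)+\log2 .
\end{equation}
The initial state is $x=(q,\sigma)$ with $m=q_{\max}$, and $T=T(m)$. At most one packet per unit time arrives at a node, and service has rate at most $1$; so, surely,
\begin{equation}\label{eq:move}
|Q_i(t)-q_i|\le T\qquad(0\le t\le T).
\end{equation}

\begin{proposition}\label{prop:drift}
Let $\lambda$ satisfy \eqref{eq:slack}. Suppose that for all initial states with $m$ large enough
\begin{enumerate}
\item[\textup{(i)}] $g(T)\le\frac\eta2\,g(m)$, and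
\item[\textup{(ii)}] surely $|W_i(k)-g(q_i)|\le\eta\,g(m)$ for all $i$ and all integers $0\le k<T$.
\end{enumerate}
Then there is $R$ such that, whenever $m>R$,
\[
E_xF(Q(T))\le F(q)-\frac\varepsilon4\,g(m)\,T\qquad\text{and}\qquad\frac\varepsilon4\,g(m)\ge1 .
\]
\end{proposition}

\begin{proof}
Put $w_i=g(q_i)$ (from here on, $w$ denotes this vector and not the weight functions) and $w^*=\max_\sigma w\cdot\sigma$. Since singletons are independent, $w^*\ge\max_iw_i=g(m)$.

\emph{The schedule nearly maximizes the weight.} Let $B=\{\sigma:w\cdot\sigma<(1-\frac\varepsilon3)w^*\}$. The normalizing sum of $\pi_w$ is at least $e^{w^*}$, so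
\[
\pi_w(B)\le N\,\frac{e^{(1-\varepsilon/3)w^*}}{e^{w^*}}\le N e^{-(\varepsilon/3)g(m)} .
\]
By (ii), Proposition~\ref{prop:adversary} applies with $D=\eta g(m)$ and $v(k)=W(k)$. As $T\ge e^{2(n+1)g(m)}$, it gives $E_x\int_0^T\mathbf 1_B(\sigma(t))\,dt\le\theta_mT$ with
\[
\theta_m=Ne^{(2N\eta-\varepsilon/3)g(m)}+(2n)^{n+1}e^{(n+1)(1+\eta)g(m)-2(n+1)g(m)} .
\]
Here $2N\eta-\frac\varepsilon3=-\frac\varepsilon6<0$ and $\eta<1$, so $\theta_m\to0$ as $m\to\infty$. For $m$ large $\theta_m\le\frac\varepsilon6$, and since $w\cdot\sigma\ge(1-\frac\varepsilon3)w^*$ off $B$,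
\begin{equation}\label{eq:maxweight}
E_x\int_0^Tw\cdot\sigma(t)\,dt\ge\bigl(1-\tfrac\varepsilon3\bigr)(1-\theta_m)\,w^*T\ge\bigl(1-\tfrac\varepsilon2\bigr)w^*T .
\end{equation}

\emph{The Lyapunov function.} As $g$ is nondecreasing, $H$ is convex and $H(y')-H(y)\le g(y')(y'-y)$. With $y=q_i$, $y'=Q_i(T)$, replacing $g(y')$ by $g(y)$ costs at most $g(|y'-y|)\,|y'-y|\le Tg(T)$ by \eqref{eq:concave} and \eqref{eq:move}:
\[
H(Q_i(T))-H(q_i)\le g(q_i)\bigl(Q_i(T)-q_i\bigr)+Tg(T) .
\]
By \eqref{eq:queue},
\[
Q_i(T)-q_i=A_i(0,T)-\int_0^T\sigma_i\,dt+\int_0^T\sigma_i\mathbf 1\{Q_i=0\}\,dt .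
\]
The last integral is wasted service. It is at most $T$, and it is nonzero only if $Q_i$ visits $0$ during $[0,T]$; then $q_i\le T$ by \eqref{eq:move}, so $g(q_i)\le g(T)$. Its contribution, after multiplication by $g(q_i)$, is therefore at most $Tg(T)$. Summing over $i$, taking expectations and using $E A_i(0,T)=\lambda_iT$, \eqref{eq:slack} and \eqref{eq:maxweight},
\[
E_xF(Q(T))-F(q)\le T\,w\cdot\lambda-E_x\int_0^Tw\cdot\sigma\,dt+2nTg(T)\le-\tfrac\varepsilon2w^*T+2nTg(T).
\]
By (i) and $n\le N$, $2ng(T)\le n\eta\,g(m)\le\frac\varepsilon{12}g(m)$; and $w^*\ge g(m)$. So the right side is at most $-\frac\varepsilon4g(m)T$. Finally $g(m)\to\infty$ gives $\frac\varepsilon4g(m)\ge1$ for $m$ large.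
\end{proof}

\begin{lemma}\label{lem:fcase}
If $f$ is as in Theorem~\ref{thm:main} and the weights are given by \eqref{eq:weights}, then \textup{(i)} and \textup{(ii)} of Proposition~\ref{prop:drift} hold with $g=f$.
\end{lemma}

\begin{proof}
As $m\to\infty$ we have $T\to\infty$, so $f(T)=o(\log T)$, and $\log T=O(f(m))$ by \eqref{eq:logT}. Hence $f(T)=o(f(m))$, which gives (i). By \eqref{eq:concave} and \eqref{eq:move}, $|W_i(k)-f(q_i)|=|f(Q_i(k))-f(q_i)|\le f(T)$ for $k<T$, which with (i) gives (ii).
\end{proof}

This is where $f=o(\log x)$ enters: the window is as long as a power of $e^{f(m)}$, and yet the weights must change little, relative to $f(m)$, while a queue moves by that much. For $f=\log\log(x+e)$ the window is $T=\lceil(\log(m+e))^{2(n+1)}\rceil$. For $f=c\log(1+x)$ one has $f(T)\approx2(n+1)c\,f(m)$, and the argument needs $c$ small; Theorem~\ref{thm:wide} makes this precise. Concavity is what bounds the change of the weight of \emph{every} queue by $f(T)$, through \eqref{eq:concave}.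

\section{From drift to positive Harris recurrence}\label{sec:recurrence}

Let $a=(0,0)$: all queues empty, no node active. For $R\ge0$ let $C_R=\{(q,\sigma):q_{\max}\le R\}$. The drift brings the chain back to some $C_R$; to conclude we need that from $C_R$ it reaches the single state $a$ with a probability bounded below. Then excursions from $a$ have finite mean length and yield the invariant law.

\begin{lemma}\label{lem:minor}
Let $W_i(t)=w_i(Q(\lfloor t\rfloor))$ with $w_i\ge0$ measurable and bounded on bounded sets, and let $\lambda_i<1$ for all $i$. For each $R\ge0$ there are an integer $K\ge1$ and $\beta>0$ with $P_x(X(K)=a)\ge\beta$ for all $x\in C_R$.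
\end{lemma}

\begin{proof}
The plan is to serve the queues one after the other while nothing arrives. Let $L=\lceil R\rceil+1$ and $K=nL+1$, and let $M_R<\infty$ bound all weights over $\{q_{\max}\le R\}$. Consider the event that all of the following hold.
\begin{enumerate}
\item There are no arrivals at times $1,\dots,K$.
\item For each $i$, during $[(i-1)L,(i-1)L+\frac12)$ each node $j\ne i$ ticks exactly once, with mark $U>s(M_R)$, and node $i$ does not tick.
\item For each $i$, during $[(i-1)L+\frac12,(i-1)L+1)$ node $i$ ticks exactly once, with mark $U\le\frac12$, and no other node ticks.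
\item For each $i$, there are no ticks in the rest of $[(i-1)L,iL)$.
\item During $[nL,nL+1)$ each node ticks exactly once, with mark $U>s(M_R)$.
\end{enumerate}
On this event queues never increase, so the weights stay in $[0,M_R]$. In block $i$ first all nodes other than $i$ become inactive, since their marks exceed $s(W_j)$. Then $i$ becomes (or stays) active, since $s(W_i)\ge\frac12$, and it remains active for at least $L-1\ge R$ time units; so $Q_i$ empties. In the last unit of time all nodes become inactive, so, a.s.\ on this event, $X(K)=a$. The event involves only arrivals, clocks and marks, so its probability $\beta$ does not depend on $x\in C_R$; and $\beta>0$, because $\lambda_i<1$ and $s(M_R)<1$.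
\end{proof}

\begin{lemma}\label{lem:harris}
Let the weights and $\lambda$ be as in Lemma~\ref{lem:minor}. Let $V\ge0$ and $u\ge1$ be measurable functions of the state, bounded on each $C_r$. Let $R\ge0$ and let $\tau(x)\ge1$ be an integer-valued measurable function on the complement of $C_R$ with
\begin{equation}\label{eq:driftcond}
E_xV\bigl(X(\tau(x))\bigr)\le V(x)-E_x\sum_{k<\tau(x)}u(X(k)),\qquad x\notin C_R .
\end{equation}
Then $X$ is positive Harris recurrent with $\varphi=\delta_a$, and $\pi$, defined by \eqref{eq:pi} below, is an invariant probability with $\int u\,d\pi<\infty$.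
\end{lemma}

The window $\tau(x)$ may depend on the state, as it must here, and $u$ is at our disposal: $u\equiv1$ gives recurrence, larger $u$ gives moments.

\begin{proof}
\emph{Reaching $C=C_R$.} For $x\notin C$ put $t_0=0$, $t_{j+1}=t_j+\tau(X(t_j))$ while $X(t_j)\notin C$, and $J=\min\{j:X(t_j)\in C\}$. By \eqref{eq:driftcond} and the Markov property, $V(X(t_{j\wedge J}))+\sum_{k<t_{j\wedge J}}u(X(k))$, $j\ge0$, is a supermartingale, so $E_x\sum_{k<t_{j\wedge J}}u(X(k))\le V(x)$. As $u\ge1$ and $t_{j\wedge J}\ge j\wedge J$, this gives $E_x[j\wedge J]\le V(x)$; so $J<\infty$ a.s., and by monotone convergence $E_x\sum_{k<t_J}u(X(k))\le V(x)$. Let $\tau_C=\min\{k\ge0:X(k)\in C\}\le t_J$. Then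
\begin{equation}\label{eq:toC}
E_x\sum_{k<\tau_C}u(X(k))\le V(x)\qquad\text{for all }x,
\end{equation}
trivially for $x\in C$. In particular $\tau_C<\infty$ a.s.

\emph{Reaching $a$.} Take $K,\beta$ from Lemma~\ref{lem:minor} for $C=C_R$. Let $\theta_0=\tau_C$ and $\theta_{l+1}=\min\{k\ge\theta_l+K:X(k)\in C\}$; these are a.s.\ finite. By the strong Markov property and \eqref{eq:toC}, applied at time $\theta_l+K$,
\[
E\Big[\sum_{\theta_l\le k<\theta_{l+1}}u(X(k))\,\Big|\,\mathcal F_{\theta_l}\Big]\le c:=\sup_{y\in C}\Big\{E_y\sum_{k<K}u(X(k))+E_yV(X(K))\Big\}.
\]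
Since $Q_{\max}$ grows by at most $1$ per step, $X(k)\in C_{R+K}$ for $k\le K$ when $X(0)\in C$, and $u,V$ are bounded there; so $c<\infty$. Let $\mathcal E_l=\{X(\theta_{l'}+K)\ne a\text{ for all }l'<l\}$. This event lies in $\mathcal F_{\theta_l}$, since $\theta_{l'}+K\le\theta_l$ for $l'<l$, and $P_x(\mathcal E_l)\le(1-\beta)^l$ by Lemma~\ref{lem:minor}. Let $\tau_a=\min\{k\ge1:X(k)=a\}$. If $l$ is the first index with $X(\theta_l+K)=a$, which exists a.s., then $\tau_a\le\theta_l+K\le\theta_{l+1}$, and $\mathcal E_0,\dots,\mathcal E_l$ hold. Hence
\[
E_x\sum_{k<\tau_a}u(X(k))\le E_x\sum_{k<\theta_0}u(X(k))+\sum_{l\ge0}E_x\Big[\mathbf 1_{\mathcal E_l}\sum_{\theta_l\le k<\theta_{l+1}}u(X(k))\Big]\le V(x)+\frac c\beta<\infty .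
\]

\emph{Conclusion.} As $u\ge1$, we get $E_x\tau_a<\infty$, so $\tau_a<\infty$ a.s.\ from every $x$. If $\delta_a(A)>0$, then $a\in A$, and $A$ is reached a.s.\ from every state. The probability measure
\begin{equation}\label{eq:pi}
\pi(A)=\frac1{E_a\tau_a}\,E_a\sum_{k<\tau_a}\mathbf 1\{X(k)\in A\}
\end{equation}
is invariant: applying the transition kernel replaces the sum over $0\le k<\tau_a$ by that over $1\le k\le\tau_a$, and $X(\tau_a)=X(0)=a$. Finally $\int u\,d\pi=E_a\sum_{k<\tau_a}u(X(k))/E_a\tau_a<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]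
By Lemma~\ref{lem:fcase} and Proposition~\ref{prop:drift}, \eqref{eq:driftcond} holds with $V(q,\sigma)=F(q)$, $u\equiv1$, $\tau(x)=T(q_{\max})$ and a suitable $R$. The weights are measurable and bounded on bounded sets because $f$ is nondecreasing, and $\lambda_i<1$ by \eqref{eq:slack}. Lemma~\ref{lem:harris} gives the result.
\end{proof}

\section{Wider weights and moments}

Theorem~\ref{thm:wide} allows $f$ to be as large as a small multiple of $\log x$, and tolerates weights that are not exactly functions of the node's own queue. We first prove it and then list examples.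

\begin{proof}[Proof of Theorem~\ref{thm:wide}: recurrence and convergence]
We verify (i) and (ii) of Proposition~\ref{prop:drift}. Let $m$ be large. Since $\limsup g(x)/\log x\le c_0<2c_0$, \eqref{eq:logT} gives
\[
g(T)\le2c_0\log T\le2c_0\bigl(2(n+1)g(m)+\log2\bigr)\le5c_0(n+1)\,g(m)=\frac{\varepsilon}{24N}\,g(m)=\frac\eta2\,g(m),
\]
which is (i). Moreover
\begin{equation}\label{eq:Tsmall}
T\le2e^{2(n+1)g(m)}\le2m^{4(n+1)c_0}=o(m),\qquad\text{as }4(n+1)c_0=\tfrac{\varepsilon}{30N}<1 .
\end{equation}
So for $k\le T$, $Q_{\max}(k)\ge m-T\ge R_0$, and by \eqref{eq:concave}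
\begin{equation}\label{eq:gtwice}
g(Q_{\max}(k))\le g(m+T)\le g(m)+g(T)\le2g(m).
\end{equation}
Now \eqref{eq:close} at $Q(k)$, together with \eqref{eq:concave} and \eqref{eq:move}, yields for $k<T$
\[
|W_i(k)-g(q_i)|\le|W_i(k)-g(Q_i(k))|+|g(Q_i(k))-g(q_i)|\le2\delta_0\,g(m)+g(T)\le\eta\,g(m),
\]
because $2\delta_0=\frac{\varepsilon}{24N}=\frac\eta2$. This is (ii). By Proposition~\ref{prop:drift} and Lemma~\ref{lem:harris}, with $V=F$, $u\equiv1$ and $\tau(x)=T(q_{\max})$, $X$ is positive Harris recurrent. From $a$ the chain stays at $a$ if there is no tick in $[0,1)$ and no arrival at time $1$, so $P_a(X(1)=a)\ge e^{-n}\prod_i(1-\lambda_i)>0$. As $a$ is reached a.s.\ from every state, the chain is aperiodic. A positive Harris recurrent aperiodic chain converges to its invariant law in total variation from every initial state \cite[Thm.~13.3.3]{MT}.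
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:wide}: moments]
The idea is to apply the drift to powers of $F$; since the window is short, $T=o(m)$, the function $F$ changes little over it and the second-order term is negligible. Fix an integer $p\ge2$, let $m$ be large, and write $\Phi=F(q)$, $\Delta=F(Q(T))-\Phi$.

By concavity $g(y)\ge\frac ym\,g(m)$ on $[0,m]$, so
\begin{equation}\label{eq:Flower}
\Phi=F(q)\ge H(m)\ge\tfrac12\,m\,g(m).
\end{equation}
For integers $0\le k\le T$, by \eqref{eq:move}, \eqref{eq:gtwice} and \eqref{eq:Flower},
\[
|F(Q(k))-\Phi|\le nT\,g(m+T)\le2nT\,g(m)\le\frac{4nT}m\,\Phi.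
\]
By \eqref{eq:Tsmall} this is at most $\Phi$ for $m$ large, so $F(Q(k))\le2\Phi$ for $k\le T$. Also $\Delta^2\le4n^2T^2g(m)^2$. Taylor's formula, whose intermediate point lies between $0$ and $2\Phi$, and Proposition~\ref{prop:drift} give
\begin{align*}
E_xF(Q(T))^p-\Phi^p&\le p\,\Phi^{p-1}E_x\Delta+\tfrac{p(p-1)}2(2\Phi)^{p-2}E_x\Delta^2\\
&\le-\tfrac{p\varepsilon}4\,\Phi^{p-1}g(m)T+C_p\,\Phi^{p-2}T^2g(m)^2,
\end{align*}
with $C_p$ depending only on $p$ and $n$. The second term is the quantity $\Phi^{p-1}g(m)T$ multiplied by $C_pTg(m)/\Phi\le2C_pT/m\to0$. Since also $g(m)\to\infty$, for $m$ large the right side is at most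
\[
-\tfrac{p\varepsilon}8\,g(m)\,T\,\Phi^{p-1}\le-2^{p-1}T\,\Phi^{p-1}\le-E_x\sum_{k<T}F(Q(k))^{p-1}.
\]
Adding the drift of $F$ itself, which is at most $-T$, we see that \eqref{eq:driftcond} holds with $V=F+F^p$, $u=1+F^{p-1}$, $\tau(x)=T(q_{\max})$ and $R$ large. Lemma~\ref{lem:harris} gives $\int F^{p-1}\,d\pi<\infty$ for the invariant probability \eqref{eq:pi}, which by the convergence in total variation is the only one. By \eqref{eq:Flower}, $F(q)\ge q_{\max}/2$ for $q_{\max}$ large, and $p$ is arbitrary; so all moments of $Q_{\max}$ are finite under $\pi$.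
\end{proof}

\begin{remark}[examples]
Theorem~\ref{thm:wide} covers the weights $W_i=f(Q_i)$ for every measurable $f\ge0$ that is bounded on bounded sets and satisfies $f(x)/g(x)\to1$ for a $g$ as in the theorem. Indeed, choose $x_0$ with $|f-g|\le\delta_0g$ on $[x_0,\infty)$, and let $b$ bound $|f-g|$ on $[0,x_0]$. Then $|f(q_i)-g(q_i)|\le\max(\delta_0g(q_i),b)\le\delta_0g(q_{\max})$ as soon as $g(q_{\max})\ge b/\delta_0$, which holds for all large $q_{\max}$. Examples of $f$ are iterated logarithms, $(\log(1+x))^\alpha$ with $0<\alpha<1$, and $c\log(1+x)$ with $0<c\le c_0$. Note that $c_0$ depends on $G$ and, through $\varepsilon$, on $\lambda$.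
\end{remark}

\section{Converses}

\begin{proof}[Proof of Theorem~\ref{thm:converse}, part 1]
If $\lambda$ has no slack, some weighted sum of the queues can be stable only if the schedule is always perfect, and a random-access schedule is not. Let $\lambda\in[0,1]^n$ be not strictly feasible and let $h(w)=\max_\sigma w\cdot\sigma$.

\emph{A critical direction.} The set $\Lambda-\mathbb R_+^n$ is convex and closed ($\Lambda$ is compact), and it meets $\mathbb R_+^n$ exactly in $\Lambda$, since $0\le\mu\le\mu'\in\Lambda$ implies $\mu\in\Lambda$. For $k\ge1$ we have $(1+\frac1k)\lambda\notin\Lambda$, so by separation there is $w_k\ne0$ with $(1+\frac1k)w_k\cdot\lambda>\sup\{w_k\cdot y:y\in\Lambda-\mathbb R_+^n\}$. Finiteness of the supremum forces $w_k\ge0$, and then the supremum is $h(w_k)$. Normalize $\|w_k\|_1=1$ and let $w$ be a limit point. Then $w\ge0$, $w\ne0$ and, as $h$ is continuous, $w\cdot\lambda\ge h(w)\ge\max_iw_i>0$.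

\emph{Perfect service would be needed.} Suppose $\pi$ is an invariant probability and start the chain from $\pi$. Put
\[
S_k=\int_k^{k+1}\sum_iw_i\sigma_i(t)\mathbf 1\{Q_i(t)>0\}\,dt\in[0,h(w)].
\]
By \eqref{eq:queue}, $\sum_{l<k}S_l=w\cdot Q(0)-w\cdot Q(k)+w\cdot A(0,k)$. Divide by $k$. Since all $Q(k)$ have the same law, $w\cdot Q(0)/k$ and $w\cdot Q(k)/k$ tend to $0$ in probability, and by the law of large numbers $\frac1k\sum_{l<k}S_l\to w\cdot\lambda$ in probability. These averages are bounded and, by stationarity, have expectation $E_\pi S_0$. So $E_\pi S_0=w\cdot\lambda\ge h(w)$, and since $S_0\le h(w)$, we get $S_0=h(w)$ a.s.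

\emph{It does not happen.} From any state, with positive probability every node ticks exactly once in $[0,\frac12)$, with $U>s(W_i)$, and no node ticks in $[\frac12,1)$. Then $\sigma=0$ on $[\frac12,1)$ and $S_0\le\frac12h(w)<h(w)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}, part 2]
With bounded weights even a node without competitors is active in the long run at most a fraction $s(M)<1$ of the time. Fix $i$ and $0<\kappa<1-s(M)$, and take $\lambda_i=1-\kappa$ and $\lambda_j=\kappa/(2n)$ for $j\ne i$. All $\lambda_j$ are positive and $\sum_j\lambda_j<1$; so for small $\varepsilon'>0$, $(1+\varepsilon')\lambda=\sum_j(1+\varepsilon')\lambda_je_j\in\Lambda$, and $\lambda\in\Lambda^o$.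

Let $\tilde\sigma_i$ start at $1$ and be reset to $\mathbf 1\{U\le s(M)\}$ at each tick of $i$. A tick can leave $i$ active only if $U\le s(W_i)\le s(M)$, so $\sigma_i\le\tilde\sigma_i$ at all times. By the renewal-reward theorem $\frac1t\int_0^t\tilde\sigma_i(r)\,dr\to s(M)$ a.s. Hence, from every initial state,
\[
\liminf_{t\to\infty}\frac{Q_i(t)}t\ge\lambda_i-s(M)=1-\kappa-s(M)>0\quad\text{a.s.}
\]
So $P(Q_i(k)\le r)\to0$ for every $r$ and every initial law. Under an invariant initial law this probability would not depend on $k$, so it would be $0$ for every $r$, which is impossible. Hence there is no invariant probability.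
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:converse}, consequence]
Let $f\ge0$ be concave and $o(\log x)$. If $f$ is unbounded, then, being nondecreasing, it tends to infinity, and Theorem~\ref{thm:main} gives positive Harris recurrence for all $\lambda\in\Lambda^o$. If $f$ is bounded, part 2 says that this fails for some $\lambda\in\Lambda^o$. For unbounded $f$, Theorem~\ref{thm:wide} with $g=f$ and $w_i(q)=f(q_i)$ applies to every strictly feasible $\lambda$, since $\lim f(x)/\log x=0<c_0$; and part 1 excludes every other $\lambda\in[0,1]^n$.
\end{proof}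

\begin{thebibliography}{9}
\bibitem{aloha} \emph{Aloha That Works}. \url{https://devavrat-mit-edu.ezproxy.canberra.edu.au/wp-content/uploads/2017/11/Aloha-that-works.pdf}
\bibitem{FW} Freidlin and Wentzell, \emph{Random Perturbations of Dynamical Systems}.
\bibitem{MT} Meyn and Tweedie, \emph{Markov Chains and Stochastic Stability}.
\end{thebibliography}

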